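
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{An interval of equational classes of lattices without atoms}


\begin{abstract}
We construct equational classes $K\subsetneq K'$ of modular lattices such that no equational
subclass of $K'$ covers $K$. The class $K'$ is generated by one countable lattice of length $3$,
the lattice of subspaces of a three-dimensional vector space over a skew field. The construction
encodes the relation $XY=2^mYX$ between elements of a skew field as a relation between points of a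
projective plane, and uses that such a relation passes from $2^m$ to $2^{mk}$ but not back. We also
show that every equational class strictly above $K$ and inside $K'$ has $2^{\aleph_0}$ equational
classes between itself and $K$, and we give conditions under which covers do exist; they show that
the length $3$ is the smallest possible.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

An \emph{equational class} (or variety) of lattices is the class of all lattices satisfying a given
set of identities. By Birkhoff's theorem these are exactly the classes of lattices closed under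
homomorphic images, sublattices and direct products. Ordered by inclusion, the equational classes
form a lattice: the meet of two classes is their intersection, and $K\vee L$ is the smallest
equational class containing $K$ and $L$. We say that $L$ \emph{covers} $K$ if $K\subsetneq L$ and
no equational class $N$ satisfies $K\subsetneq N\subsetneq L$.

\begin{question}[\cite{problem}]
Let $K\subsetneq K'$ be equational classes of lattices. Must some equational subclass of $K'$
cover $K$?
\end{question}

In other words, if $K$ can be enlarged inside $K'$, is there a smallest step by which this can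
be done? If $K$ is the class of one-element lattices, there is: every other lattice contains the
two-element chain, so the class generated by this chain lies in $K'$ and covers $K$. The answer is
also yes if some \emph{finite} lattice lies in $K'\setminus K$, for then only finitely many
equational classes lie between $K$ and the class obtained by adjoining that lattice. It is yes, by
a compactness argument, if $K$ is defined inside $K'$ by finitely many identities. (The proofs are
in Section~\ref{sec:positive}.) These cases suggest the answer yes. They also say where a
counterexample must be sought: $K$ and $K'$ must have the same finite members, and infinitely many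
identities must be needed to cut $K$ out of $K'$.

\begin{theorem}\label{thm:main}
There are equational classes $K\subsetneq K'$ of modular lattices such that no equational subclass
of $K'$ covers $K$. Here $K'$ can be taken to be generated by a single countable lattice of
length $3$, namely the lattice of subspaces of a three-dimensional vector space over a skew field.
\end{theorem}

\subsection*{The idea}

Consider the sets $Z\subseteq\{1,2,\dots\}$ that are closed under multiples, ordered by inclusion.
In this ordered set $\varnothing$ has no cover: if $Z\neq\varnothing$, choose $m\in Z$; the set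
of multiples of $2m$ is nonempty, is contained in $Z$, and misses $m$. We shall place a copy of
this picture above $K$. For this we look for subdirectly irreducible lattices $A_1,A_2,\dots$ and a
class $K$ inside the class $K'$ generated by $A_1$ with the following properties.
\begin{itemize}
\item[(i)] $A_{mk}$ embeds in $A_m$ for all $m,k\ge1$.
\item[(ii)] If $A_m$ belongs to the equational class generated by $A_k$, then $k\mid m$.
\item[(iii)] No $A_m$ belongs to $K$, but every equational class $N$ with $K\subsetneq N\subseteq K'$
contains some $A_m$.
\end{itemize}
Such a class $N$ then contains $A_m$, hence $A_{2m}$. Let $V(A_{2m})$ be the equational class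
generated by $A_{2m}$. By J\'onsson's Lemma the subdirectly irreducible lattice $A_m$ could belong to
$K\vee V(A_{2m})$ only if it belonged to $K$ or to $V(A_{2m})$, and it belongs to neither. So
$K\vee V(A_{2m})$ lies strictly between $K$ and $N$.

To obtain (i) and (ii) we take skew fields $D(m)$ of characteristic $0$ generated by two elements
$X,Y$ with $XY=2^mYX$, and let $A_m$ be the lattice of subspaces of $D(m)^3$. In $D(m)$ we have
$X\cdot Y^k=2^{mk}\,Y^k\cdot X$, so $D(mk)$ embeds in $D(m)$; this gives (i). Conversely, we shall see
that if two nonzero elements of $D(k)$ commute up to a rational factor, then this factor is a power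
of $2^k$; this is behind (ii).

Property (iii) is the crux: \emph{anything} that enlarges $K$ inside $K'$ must bring in a complete copy
of some $A_m$. Here dimension $3$ helps. Elements of a skew field $E$ can be read as points on
a line of the projective plane over $E$, and addition and multiplication can be carried out
with joins and meets. So if $E$ has characteristic $0$ and a sublattice of the lattice of subspaces
of $E^3$ contains a coordinate frame and two points with nonzero coordinates $a,b$ satisfying
$ab=2^mba$, it contains the plane over the whole sub-skew-field generated by $a$ and $b$, and hence a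
copy of $A_m$. The existence of such points is expressed by a first-order sentence $\Psi_m$. We let
$K$ be generated by the subdirectly irreducible members of $K'$ in which every $\Psi_m$ fails. It
then has to be shown that a subdirectly irreducible member of $K'$ satisfying $\Psi_m$ really is such
a sublattice, and not merely a homomorphic image of one, and that $K$ contains no $A_m$. Both
follow from the fact that a homomorphism from a modular lattice of length at most $3$ onto a lattice
of length $3$ is an isomorphism.

\section{Conventions and tools}

A chain with $n+1$ elements has length $n$. A lattice has length $\le n$ if each of its chains has at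
most $n+1$ elements; this is expressed by a first-order sentence. It has length $n$ if, moreover, some
chain has $n+1$ elements. We write $s\prec t$ if $s<t$ and no element lies strictly between. For a
skew field $D$, $L(D^3)$ is the lattice of subspaces of the left vector space $D^3$; it is modular of
length $3$. Its \emph{points} and \emph{lines} are the subspaces of dimension $1$ and $2$. Two
distinct points span a line, and two distinct lines meet in a point. A lattice is \emph{subdirectly
irreducible} (SI) if it has more than one element and a least congruence among those different from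
equality. It is \emph{simple} if it has more than one element and no congruences other than equality
and the full relation; simple lattices are SI. For a class $\mathcal C$ of lattices, $V(\mathcal C)$
is the equational class it generates, and $V(L)=V(\{L\})$ for a single lattice $L$. Further,
$\mathsf H$, $\mathsf S$, $\mathsf P_u$ denote the formation of
homomorphic images, of isomorphic copies of sublattices, and of ultraproducts. We use the following
facts.
\begin{itemize}
\item \emph{Birkhoff's theorem.} Every equational class is generated by its SI members.
\item \emph{J\'onsson's Lemma} \cite{jonsson}. Since lattices are congruence distributive, every SI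
member of $V(\mathcal C)$ lies in $\mathsf H\mathsf S\mathsf P_u(\mathcal C)$.
\item \emph{\L o\'s's theorem.} A first-order sentence holds in an ultraproduct if and only if the set
of indices of the factors in which it holds belongs to the ultrafilter.
\item \emph{Ore's theorem.} Let $R$ be a right Ore domain, that is, a domain in which
$aR\cap bR\ne0$ for all nonzero $a,b$. Then $R$ has a skew field of right fractions, with
elements $ab^{-1}$ ($a,b\in R$, $b\ne0$), and every embedding of $R$ in a skew field extends to an
embedding of this skew field of fractions.
\item \emph{Jordan--H\"older.} In a modular lattice of finite length all maximal chains have the same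
length.
\end{itemize}
J\'onsson's Lemma has a consequence that we use often: \emph{an SI member of $K\vee L$ lies in $K$
or in $L$}. Indeed it lies in $\mathsf H\mathsf S$ of an ultraproduct of members of $K\cup L$. The
indices of the factors from $K$ or those of the factors from $L$ form a set of the ultrafilter, so by
\L o\'s the ultraproduct satisfies all identities of $K$ or all those of $L$, and so do the lattices in
$\mathsf H\mathsf S$ of it.

\section{Skew fields with a prescribed commutation factor}\label{sec:fields}

Let $q=2^m$ with $m\ge1$. Let $O_q$ be the $\mathbb Q$-algebra with basis $X^iY^j$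
($i,j\in\mathbb Z$) and product
\[
(X^iY^j)(X^kY^l)=q^{-jk}X^{i+k}Y^{j+l}.
\]
It is associative because $(j,k)\mapsto jk$ is biadditive: both ways of bracketing
$(X^iY^j)(X^kY^l)(X^rY^s)$ give the factor $q^{-jk-jr-lr}$. In particular $XY=q\,YX$.

Order the exponents $(i,j)\in\mathbb Z^2$ lexicographically, and let $\lambda(a)=cX^iY^j$ be the
leading term of $a\neq0$, that is, the nonzero term with the greatest exponent. The order is
compatible with addition, so $\lambda(ab)=\lambda(a)\lambda(b)\ne0$. Hence $O_q$ is a domain, and
$\lambda$ is multiplicative with values in the group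
$G=\{cX^iY^j:c\in\mathbb Q^*,\ i,j\in\mathbb Z\}$.

\emph{$O_q$ is right Ore.} Let $W_N$ be the span of the $X^iY^j$ with $|i|,|j|\le N$, and let
$0\ne a,b\in W_d$. Then $aW_N$ and $bW_N$ are subspaces of $W_{N+d}$ of dimension $(2N+1)^2$ each, and
$2(2N+1)^2>(2N+2d+1)^2=\dim W_{N+d}$ for large $N$. Hence $aW_N\cap bW_N\ne0$.

Let $D_q$ be the skew field of right fractions of $O_q$. It is countable and of characteristic $0$.
Every pair with commutation factor $q$ in characteristic $0$ generates a copy of $D_q$:

\begin{lemma}\label{lem:universal}
Let $F$ be a skew field of characteristic $0$, and let $a,b\in F^*$ satisfy $ab=q\,ba$. Then $D_q$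
embeds in $F$.
\end{lemma}

\begin{proof}
The prime field $\mathbb Q$ is central in $F$. So from $ab=q\,ba$ we get $b^ja^k=q^{-jk}a^kb^j$ for
$j,k\in\mathbb Z$, and $X^iY^j\mapsto a^ib^j$
defines a ring homomorphism $O_q\to F$. We show that it is injective, that is, that the elements
$a^ib^j$ are linearly independent over $\mathbb Q$. Suppose not, and let $\sum c_{ij}a^ib^j=0$ be a
nontrivial relation with the fewest nonzero terms. It has at least two terms, since
$a^ib^j\ne0$. We have
\[
a(a^ib^j)a^{-1}=q^j\,a^ib^j,\qquad b(a^ib^j)b^{-1}=q^{-i}\,a^ib^j .
\]
If two terms have different exponents $j$, let $j_0$ be one of these exponents. Conjugate the relation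
by $a$ and subtract $q^{j_0}$ times the original relation. The terms with $j=j_0$ disappear, and those
with $j\ne j_0$ keep a nonzero coefficient, because $q$ is not a root of unity. This is a shorter
nontrivial relation, a contradiction. If all exponents $j$ agree, two terms have different exponents
$i$, and conjugation by $b$ leads to the same contradiction. So $O_q$ embeds in $F$, and by Ore's
theorem so does $D_q$.
\end{proof}

Characteristic $0$ is needed here simply because $D_q$ contains $\mathbb Q$. In the application
it comes for free, since all skew fields that occur there embed in ultrapowers of $D_2$.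

\begin{lemma}\label{lem:rigid}
If $u,v\in D_q^*$ and $r\in\mathbb Q^*$ satisfy $uv=r\,vu$, then $r=q^s$ for some $s\in\mathbb Z$.
\end{lemma}

\begin{proof}
We extend $\lambda$ to a homomorphism $D_q^*\to G$ by $\lambda(ab^{-1})=\lambda(a)\lambda(b)^{-1}$.

\emph{Well defined.} Let $ab^{-1}=a'b'^{-1}$. By the Ore condition there are $s,s'\ne0$ in $O_q$ with
$bs=b's'$; then $as=ab^{-1}bs=a'b'^{-1}b's'=a's'$. Thus
$\lambda(a)\lambda(s)=\lambda(a')\lambda(s')$ and $\lambda(b)\lambda(s)=\lambda(b')\lambda(s')$.
Multiplying the first equation by the inverse of the second gives
$\lambda(a)\lambda(b)^{-1}=\lambda(a')\lambda(b')^{-1}$.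

\emph{Multiplicative.} For a product $(ab^{-1})(cd^{-1})$ of nonzero fractions choose $s,t\neq0$ with
$bs=ct$. Then $b^{-1}c=st^{-1}$, so the product is $as(dt)^{-1}$. Also
$\lambda(s)\lambda(t)^{-1}=\lambda(b)^{-1}\lambda(c)$. Therefore
\[
\lambda\bigl(as(dt)^{-1}\bigr)=\lambda(a)\lambda(s)\lambda(t)^{-1}\lambda(d)^{-1}
=\lambda(a)\lambda(b)^{-1}\cdot\lambda(c)\lambda(d)^{-1}.
\]

Now $uv=r\,vu$ gives $\lambda(u)\lambda(v)=r\,\lambda(v)\lambda(u)$ in $G$. For $g=cX^iY^j$ and
$h=c'X^kY^l$ the definition of the product gives $gh=q^{li-jk}hg$. Hence $r$ is a power of $q$.
\end{proof}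

From now on we write
\[
D(m):=D_{2^m},\qquad A_m:=L(D(m)^3)\qquad(m\ge1).
\]
Each $A_m$ is countable, since $D(m)$ is and every subspace is spanned by at most three vectors.

\begin{lemma}\label{lem:extension}
\textup{(a)} If $F\subseteq E$ are skew fields, then $U\mapsto EU$ is a lattice embedding
$L(F^3)\to L(E^3)$.

\textup{(b)} $A_{mk}$ embeds in $A_m$ for all $m,k\ge1$.
\end{lemma}

\begin{proof}
(a) The map preserves joins. An $F$-basis of $U$ extends to an $F$-basis of $F^3$, which is an
$E$-basis of $E^3$; so $\dim_E EU=\dim_FU$. By the dimension formula,
\[
\dim_E(EU\cap EW)=\dim_F U+\dim_F W-\dim_F(U+W)=\dim_F(U\cap W)=\dim_E E(U\cap W).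
\]
Since $E(U\cap W)\subseteq EU\cap EW$, these are equal, and meets are preserved. If $EU=EW$, then
$U$, $W$ and $U\cap W$ have the same dimension, so $U=W$.

(b) In $D(m)$ we have $X\cdot Y^k=2^{mk}\,Y^k\cdot X$. Lemma~\ref{lem:universal} with $q=2^{mk}$ embeds
$D(mk)$ in $D(m)$, and (a) applies.
\end{proof}

\section{Computing with points}\label{sec:points}

\subsection{The relation $XY=2YX$ by hand}

We first translate the relation that defines $D=D(1)$ into the lattice $A_1=L(D^3)$. Let
$e_1,e_2,e_3$ be the standard basis and consider the seven elements
\[
a_j=De_j,\quad c_{12}=D(e_1-e_2),\quad c_{13}=D(e_1-e_3),\quad x=D(e_1-Xe_2),\quad y=D(e_1-Ye_2)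
\]
with $j=1,2,3$.
The points of the line $a_1\vee a_2$ other than $a_2$ are the $D(e_1-ce_2)$ with $c\in D$, one for each
$c$. So $x$ and $y$ stand for $X$ and $Y$ on this line. To multiply, we move one factor to the line
$a_1\vee a_3$ and the other to $a_3\vee a_2$; see Figure~\ref{fig:mult}. Each step intersects two
distinct lines, so it suffices to exhibit a nonzero common vector.
\begin{itemize}
\item $c_{23}:=(c_{12}\vee c_{13})\wedge(a_2\vee a_3)$ is spanned by $(e_1-e_3)-(e_1-e_2)=e_2-e_3$.
\item $x':=(x\vee c_{23})\wedge(a_1\vee a_3)$ is spanned by $(e_1-Xe_2)+X(e_2-e_3)=e_1-Xe_3$.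
\item $y':=(c_{13}\vee y)\wedge(a_3\vee a_2)$ is spanned by $(e_1-Ye_2)-(e_1-e_3)=e_3-Ye_2$.
\item $M(x,y):=(x'\vee y')\wedge(a_1\vee a_2)$ is spanned by
$(e_1-Xe_3)+X(e_3-Ye_2)=e_1-XYe_2$.
\end{itemize}
Exchanging the roles of $x$ and $y$ gives $M(y,x)=D(e_1-YXe_2)$. Next we double a point
$z=D(e_1-ce_2)$.
\begin{itemize}
\item $(z\vee a_3)\wedge(c_{13}\vee a_2)$ is spanned by $e_1-ce_2-e_3$.
\item $(c_{13}\vee z)\wedge(a_3\vee a_2)$ is spanned by $e_3-ce_2$, as for $y'$.
\item The join of these two points meets $a_1\vee a_2$ in
$\Delta(z):=D(e_1-2ce_2)$.
\end{itemize}
Hence $XY=2YX$ becomes $M(x,y)=\Delta(M(y,x))$, an equation between lattice terms in the seven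
elements. In $A_2$ no seven elements in the same mutual position satisfy it: as we shall see in
Lemma~\ref{lem:coord}, they would yield $u,v\in D(2)^*$ with $uv=2vu$, and by Lemma~\ref{lem:rigid}
only powers of $4$ occur as such factors. So the lattices $A_1$ and $A_2$, of which the second embeds
in the first, can be told apart by an existential sentence. It remains to make ``the same mutual
position'' precise, to do this for all $m$, and to see how much a sublattice must contain as soon as
it contains seven such elements.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.75,yscale=1.15]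
\draw (0,0)--(6,0);
\draw (0,0)--(3,2.4);
\draw (6,0)--(0,4.8);
\draw[dashed] (3,0)--(1.5,3.6);
\draw[thick] (4,0)--(1.5,3.6);
\draw[thick] (3.6,0)--(0,4.8);
\draw[very thick] (4.5,0)--(0,4.8);
\foreach \p in {(0,0),(6,0),(3,2.4),(3,0),(2.25,1.8),(1.5,3.6),(4,0),(3.6,0),(4.5,0),(2.5714,2.0571),(0,4.8)}
  \fill \p ellipse (0.034 and 0.052);
\node[below] at (0,0) {$a_1$};
\node[below] at (6,0) {$a_2$};
\node[above right] at (3,2.4) {$a_3$};
\node[below] at (3,0) {$c_{12}$};
\node[left] at (2.22,1.86) {$c_{13}$};
\node[above right] at (1.5,3.6) {$c_{23}$};
\node[below] at (3.6,-0.04) {$y$};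
\node[below] at (4,-0.04) {$x$};
\node[below right] at (4.4,0) {$M(x,y)$};
\node[right] at (2.6,2.06) {$x'$};
\node[left] at (0,4.8) {$y'$};
\end{tikzpicture}
\caption{Multiplication of points, drawn in the real projective plane. A point
$\mathbb R(e_1-ce_2)$ of the line $a_1\vee a_2$ has coordinate $c$; here $x$, $y$ and $M(x,y)$ have
coordinates $2$, $\tfrac32$ and $3$. The dashed line through $c_{12}$ and $c_{13}$ determines
$c_{23}$ on $a_2\vee a_3$. The line through $x$ and $c_{23}$ carries $x$ to $x'$ on
$a_1\vee a_3$, the line through $y$ and $c_{13}$ carries $y$ to $y'$ on $a_3\vee a_2$, and the line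
through $x'$ and $y'$ meets $a_1\vee a_2$ in the product. Over a skew field $M(x,y)$ and $M(y,x)$
may differ.}
\label{fig:mult}
\end{figure}

\subsection{The general formulas}

Let $E$ be a skew field and $e_1,e_2,e_3$ a basis of $E^3$. For $i\ne j$ and $a\in E$ put
$[a]_{ij}=E(e_i-ae_j)$; we write $e_i$ also for the point $Ee_i$. For $\{i,j,k\}=\{1,2,3\}$ and
$a,b,c\in E$:
\begin{align*}
&\text{(P)} && ([a]_{ij}\vee[b]_{jk})\wedge(e_i\vee e_k)=[ab]_{ik};\\
&\text{(U)} && ([a]_{12}\vee e_3)\wedge([c]_{13}\vee e_2)=E(e_1-ae_2-ce_3);
  \quad\text{put } u_a:=E(e_1-ae_2-e_3);\\
&\text{(S)} && (u_a\vee[b]_{32})\wedge(e_1\vee e_2)=[a+b]_{12};\\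
&\text{(N)} && (u_a\vee e_1)\wedge(e_2\vee e_3)=[-a]_{32};\\
&\text{(I)} && [a]_{ij}=[a^{-1}]_{ji}\ \text{ for } a\ne0,\qquad [0]_{ij}=e_i.
\end{align*}
In each of (P), (U), (S), (N) every join is that of two distinct points, hence a line; two distinct
lines meet, and a nonzero common vector is
\[
(e_i-ae_j)+a(e_j-be_k),\quad\ e_1-ae_2-ce_3,\quad\ (e_1-ae_2-e_3)+(e_3-be_2),\quad\
e_1-(e_1-ae_2-e_3),
\]
respectively. The lines are distinct because $e_j-be_k\notin e_i\vee e_k$ in (P),
$e_3\not\le[c]_{13}\vee e_2$ in (U), $u_a\not\le e_1\vee e_2$ in (S), and
$e_1\not\le e_2\vee e_3$ in (N). For (I), multiply $e_i-ae_j$ by $-a^{-1}$ from the left.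

\section{The sentences $\Psi_m$}\label{sec:psi}

Let $\psi_m(a_1,a_2,a_3,c_{12},c_{13},x,y)$ be the conjunction of the following conditions, where
$o:=a_1\wedge a_2$, $\iota:=a_1\vee a_2\vee a_3$ and
$c_{23}:=(c_{12}\vee c_{13})\wedge(a_2\vee a_3)$. In a lattice $L(E^3)$ the first condition makes the
$a_j$ a triangle, the second places unit points on two of its sides, the third makes $x,y$ points
with nonzero coordinate, and the fourth is the commutation relation.
\begin{enumerate}
\item[(C1)] $o=a_2\wedge a_3=a_1\wedge a_3$, and
$o<a_1<a_1\vee a_2<\iota$, $\ o<a_2<a_2\vee a_3<\iota$, $\ o<a_3<a_3\vee a_1<\iota$.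
\item[(C2)] For $j=2,3$: $\ c_{1j}\wedge a_1=c_{1j}\wedge a_j=o$ and
$c_{1j}\vee a_1=c_{1j}\vee a_j=a_1\vee a_j$.
\item[(C3)] For $z\in\{x,y\}$: $\ z\le a_1\vee a_2$, $\ z\vee a_2=a_1\vee a_2$,
$\ z\wedge a_2=o=z\wedge a_1$.
\item[(C4)] $M(x,y)=\Delta^m(M(y,x))$, where
\begin{align*}
M(x,y)&=\Bigl(\bigl[(x\vee c_{23})\wedge(a_1\vee a_3)\bigr]\vee
\bigl[(c_{13}\vee y)\wedge(a_3\vee a_2)\bigr]\Bigr)\wedge(a_1\vee a_2),\\
\Delta(z)&=\Bigl(\bigl[(z\vee a_3)\wedge(c_{13}\vee a_2)\bigr]\vee
\bigl[(c_{13}\vee z)\wedge(a_3\vee a_2)\bigr]\Bigr)\wedge(a_1\vee a_2).
\end{align*}
\end{enumerate}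
Let $\Psi_m$ be the existential closure of $\psi_m$. It is an existential first-order sentence in
$\vee,\wedge$ (the relation $s\le t$ stands for $s\wedge t=s$, and $s<t$ for $s\wedge t=s$ and
$s\ne t$), so it passes from a lattice to every lattice that contains it as a sublattice. Because of
(C1), a lattice satisfying $\Psi_m$ has length at least $3$. Without the strict inequalities $\Psi_m$
would be worthless: seven equal elements satisfy all the other conditions.

\begin{lemma}\label{lem:coord}
Let $E$ be a skew field and $S$ a sublattice of $L(E^3)$.

\textup{(a)} If $S\models\Psi_m$, there are $a,b\in E^*$ with $ab=2^mba$. If moreover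
$\operatorname{char}E=0$, then $A_m$ embeds in $S$.

\textup{(b)} $A_m\models\Psi_m$.
\end{lemma}

\begin{proof}
(a) Take witnesses in $S$.

\emph{Coordinates.} Since $L(E^3)$ has length $3$, the chains in (C1) are maximal. So $o=0$,
$\iota=E^3$, and $a_1,a_2,a_3$ are points; they are independent because their join is $E^3$. By (C2),
$c_{1j}$ is contained in the line $a_1\vee a_j$. It is not $0$, since its join with $a_1$ is this line,
and it is not the line, since its meet with $a_1$ is $0$; so it is a point, different from $a_1$ and
$a_j$. Choose $e_1$ spanning $a_1$. Then $c_{1j}$ is spanned by a vector $e_1-e_j$ with a nonzero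
$e_j\in a_j$, for $j=2,3$. In the basis $e_1,e_2,e_3$ we have $a_j=e_j$ for $j=1,2,3$ and
$c_{1j}=[1]_{1j}=[1]_{j1}$ for $j=2,3$, and (P) for $[1]_{21}$ and $[1]_{13}$ gives
$c_{23}=[1]_{23}=[1]_{32}$. By (C3), in the same way, $x$ and
$y$ are points of $a_1\vee a_2$ different from $a_1$ and $a_2$. So $x=[a]_{12}$ and $y=[b]_{12}$
with $a,b\ne0$.

\emph{The relation.} By (P), the two bracketed elements in $M(x,y)$ are $[a]_{13}$, from $[a]_{12}$
and $[1]_{23}$, and $[b]_{32}$, from $[1]_{31}$ and $[b]_{12}$. By (P) again, $M(x,y)=[ab]_{12}$, and
likewise $M(y,x)=[ba]_{12}$. The two bracketed elements in $\Delta([c]_{12})$ are $u_c$, by (U), and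
$[c]_{32}$, by (P); so $\Delta([c]_{12})=[2c]_{12}$ by (S). Hence (C4) says that $ab=2^mba$.

\emph{A sub-skew-field.} Let $F=\{c\in E:[c]_{12}\in S\}$; it contains $0$, $1$, $a$ and $b$. We know
that $S$ contains $e_1,e_2,e_3$ and all $[1]_{ij}$. If $[c]_{ij}\in S$ and $\{i,j,k\}=\{1,2,3\}$, then
(P) applied to $[c]_{ij},[1]_{jk}$ and to $[1]_{ki},[c]_{ij}$ shows that $[c]_{ik}\in S$ and
$[c]_{kj}\in S$. Each step of the cycle
\[
12\to13\to23\to21\to31\to32\to12
\]
is of one of these two kinds. So $c\in F$ if and only if $[c]_{ij}\in S$ for one, equivalently for
every, pair $i\ne j$. Now let $c,d\in F$. By (P), from $[c]_{13}$ and $[d]_{32}$, we get $cd\in F$. By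
(U), $u_c\in S$, so (S) with $[d]_{32}$ gives $c+d\in F$, and (N) gives $-c\in F$. If $c\ne0$, then
$[c^{-1}]_{21}=[c]_{12}\in S$ by (I), so $c^{-1}\in F$. Thus $F$ is a sub-skew-field of $E$.

\emph{A sublattice.} Let $F^3$ be the set of vectors with coordinates in $F$ in the basis
$e_1,e_2,e_3$. Every nonzero vector of $F^3$ spans a point that belongs to $S$. Indeed, up to a scalar
factor from $F$ it is $e_1+\beta e_2+\gamma e_3$, $e_2+\gamma e_3$ or $e_3$ with $\beta,\gamma\in F$,
and
\[
E(e_1+\beta e_2+\gamma e_3)=([-\beta]_{12}\vee e_3)\wedge([-\gamma]_{13}\vee e_2)\in S
\]
by (U), $E(e_2+\gamma e_3)=[-\gamma]_{23}\in S$, and $e_3\in S$. Taking joins (and recalling that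
$0=o\in S$), we see that $S$ contains $EU$ for all $U\in L(F^3)$. By Lemma~\ref{lem:extension}(a),
$U\mapsto EU$ embeds $L(F^3)$ in $S$. If $\operatorname{char}E=0$, then Lemma~\ref{lem:universal},
applied to $a,b\in F$, embeds $D(m)$ in $F$. So $A_m=L(D(m)^3)$ embeds in $L(F^3)$, again by
Lemma~\ref{lem:extension}(a), and hence in $S$.

(b) In $A_m$ take $a_j=e_j$, $c_{1j}=[1]_{1j}$, $x=[X]_{12}$, $y=[Y]_{12}$. Conditions (C1)--(C3) are
immediate. By the computation in (a), condition (C4) says $XY=2^mYX$, which is true.
\end{proof}

\section{From sublattices to equational classes}\label{sec:transfer}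

J\'onsson's Lemma leads from a generating class to its SI members through ultraproducts, sublattices
and homomorphic images. \L o\'s's theorem takes care of the ultraproducts, and existential sentences
pass from sublattices upward. Homomorphic images are the difficulty. If $f:T\to B$ is onto and
$B\models\Psi_m$, preimages of the witnesses satisfy the equations of $\psi_m$ only after applying $f$.
The next lemma removes the problem: if $T$ is modular of length at most $3$ and $B$ still has length
$3$, there is no room for $f$ to identify anything.

\begin{lemma}\label{lem:iso}
Let $T$ be a modular lattice of length $\le3$ and $f:T\to B$ a surjective homomorphism onto a lattice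
of length $3$. Then $f$ is an isomorphism.
\end{lemma}

\begin{proof}
Finite chains of $B$ lift to chains of $T$ of the same length: choose preimages and replace them by
the joins of the initial segments. So $T$ has length $3$. Also $B$, being an image of $T$, is modular.
By Jordan--H\"older all maximal chains of $T$ and of $B$ have length $3$.

Suppose $f(s)=f(t)$ with $s\ne t$. Passing to $s\wedge t$ and $s\vee t$ we may assume $s<t$. Since $f$
is monotone, it is constant on the interval $[s,t]$, so we may assume $s\prec t$. Extend $\{s,t\}$ to a
maximal chain of $T$. Its image is a chain in $B$ with at most three elements that contains the least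
and the greatest element of $B$. We claim that it is a maximal chain. Otherwise some element of $B$
lies strictly between two consecutive elements of the image, so there are consecutive elements
$c\prec d$ of the chain of $T$ and $e\in T$ with $f(c)<f(e)<f(d)$. Put $e'=(e\vee c)\wedge d$. Then
$c\le e'\le d$, so $e'\in\{c,d\}$. But $f(e')=(f(e)\vee f(c))\wedge f(d)=f(e)$, a contradiction. So $B$
has a maximal chain of length $\le2$, which is impossible.
\end{proof}

\begin{lemma}\label{lem:ultra}
The ultrapower $L(D^3)^I/\mathcal U$ is isomorphic to $L(E^3)$, where $E=D^I/\mathcal U$.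
\end{lemma}

\begin{proof}
Identify $E^3$ with $(D^3)^I/\mathcal U$, and send $[(U_i)]$ to the set of all $[(v_i)]\in E^3$ such that
$v_i\in U_i$ for $\mathcal U$-almost all $i$. This set does not depend on the representatives and is a
subspace. The map preserves order. It also reflects order, and so is injective: if
$U_i\not\subseteq W_i$ for $\mathcal U$-almost all $i$, choose $v_i\in U_i\setminus W_i$ for these $i$;
then $[(v_i)]$ lies in the first image but not in the second. It is onto: the subspace spanned by
$v^1,v^2,v^3$ is the image of $[(U_i)]$ with $U_i=\operatorname{span}(v^1_i,v^2_i,v^3_i)$, for if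
$w_i\in U_i$ for almost all $i$, choosing coefficients for each of these $i$ writes $[(w_i)]$ as a
combination of $v^1,v^2,v^3$. An order isomorphism of lattices is a lattice isomorphism.
\end{proof}

\begin{lemma}\label{lem:simple}
$A_m$ is simple, hence SI.
\end{lemma}

\begin{proof}
A congruence $\equiv$ different from equality identifies some $u\prec w$, since its classes are
convex sublattices and $A_m$ has finite length. Choose a point $p\le w$ with $p\not\le u$; then
$p=p\wedge w\equiv p\wedge u=0$. Let $p'\ne p$ be another point, and let $r$ be a third point on the
line $p\vee p'$. Then $p\vee r\equiv r$, so $p'=p'\wedge(p\vee r)\equiv p'\wedge r=0$. So all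
points are identified with $0$, and so is the greatest element, which is the join of three points.
\end{proof}

We now get the two transfer principles. The first goes from $\Psi_m$ to $A_m$, the second back.

\begin{lemma}\label{lem:contains}
Every SI lattice $B\in V(A_1)$ is modular of length $\le3$. If $B\models\Psi_m$, then $A_m$ embeds
in $B$.
\end{lemma}

\begin{proof}
By J\'onsson's Lemma and Lemma~\ref{lem:ultra}, $B$ is a homomorphic image of a sublattice $T$ of
$L(E^3)$, where $E$ is an ultrapower of $D(1)$; so $\operatorname{char}E=0$. Hence $B$ is modular, and
its length is at most that of $T$, since chains lift. If $B\models\Psi_m$, then $B$ has length $3$, so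
$B\cong T$ by Lemma~\ref{lem:iso}, and Lemma~\ref{lem:coord}(a) applies to $T$.
\end{proof}

\begin{lemma}\label{lem:detect}
Let $\mathcal C$ be a class of modular lattices of length $\le3$. If $A_m\in V(\mathcal C)$, then some
member of $\mathcal C$ satisfies $\Psi_m$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:simple} and J\'onsson's Lemma, $A_m$ is a homomorphic image of a sublattice $T$ of an
ultraproduct $P$ of members of $\mathcal C$. By \L o\'s, $P$ is modular of length $\le3$, hence so is
$T$, and $T\cong A_m$ by Lemma~\ref{lem:iso}. As $A_m\models\Psi_m$ by Lemma~\ref{lem:coord}(b) and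
$\Psi_m$ is existential, $P\models\Psi_m$. By \L o\'s again, $\Psi_m$ holds in some member of
$\mathcal C$.
\end{proof}

\section{The classes $K$ and $K'$}\label{sec:classes}

Let $K'=V(A_1)$. Let $\mathcal S$ be the class of all SI lattices $B\in K'$ such that $\Psi_m$ fails in
$B$ for every $m\ge1$, and let $K=V(\mathcal S)$.

Failing $\Psi_m$ is not an equational property, so it is not obvious that $K$ omits the $A_m$. But the
members of $\mathcal S$ are modular of length $\le3$ by Lemma~\ref{lem:contains}, and they fail
$\Psi_m$. So Lemma~\ref{lem:detect} gives
\begin{equation}\label{eq:notinK}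
A_m\notin K\qquad(m\ge1).
\end{equation}
Further,
\begin{equation}\label{eq:div}
A_m\in V(A_k)\iff k\mid m .
\end{equation}
If $k\mid m$, use Lemma~\ref{lem:extension}(b). Conversely, let $A_m\in V(A_k)$. Then
$A_k\models\Psi_m$ by Lemma~\ref{lem:detect}. By Lemma~\ref{lem:coord}(a) there are $u,v\in D(k)^*$
with $uv=2^mvu$, and Lemma~\ref{lem:rigid} shows that $2^m$ is a power of $2^k$, that is, $k\mid m$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We have $K\subsetneq K'$, since $A_1\in K'\setminus K$ by \eqref{eq:notinK}. The members of $K'$ are
modular, and $A_1$ is countable of length $3$.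

Let $N$ be an equational class with $K\subsetneq N\subseteq K'$. By Birkhoff's theorem there is an SI
lattice $B\in N\setminus K$. Then $B\notin\mathcal S$, so $B\models\Psi_m$ for some $m$. By
Lemma~\ref{lem:contains}, $A_m\in N$, and by Lemma~\ref{lem:extension}(b), $A_{2m}\in N$. Put
$N_1=K\vee V(A_{2m})\subseteq N$. By \eqref{eq:notinK}, $K\subsetneq N_1$. If $A_m$ were in $N_1$,
then, being SI, it would lie in $K$ or in $V(A_{2m})$. The first is excluded by \eqref{eq:notinK} and
the second by \eqref{eq:div}, as $2m\nmid m$. Hence $K\subsetneq N_1\subsetneq N$, and $N$ does not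
cover $K$.
\end{proof}

The ideas of this proof in fact embed the ordered set of Section~\ref{sec:intro}, that of the sets
closed under multiples, into the interval $[K,K']$.

\begin{theorem}\label{thm:strong}
Let $K,K'$ be as above. For every equational class $N$ with $K\subsetneq N\subseteq K'$, no equational
subclass of $N$ covers $K$, and there are exactly $2^{\aleph_0}$ equational classes between $K$ and
$N$. In particular, there are $2^{\aleph_0}$ pairs $(K,N)$ for which the answer to the Question is
negative.

More precisely, for $Z\subseteq\{1,2,\dots\}$ closed under multiples put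
\[
N_Z=K\vee\bigvee_{k\in Z}V(A_k).
\]
Then $Z\mapsto N_Z$ is an order embedding into the interval $[K,K']$ with $N_\varnothing=K$ and
$N_{\{1,2,\dots\}}=K'$, and every $N$ as above contains $N_{m\mathbb N}$ for some $m\ge1$, where
$m\mathbb N$ is the set of positive multiples of $m$.
\end{theorem}

\begin{proof}
Equational subclasses of $N$ are equational subclasses of $K'$, so none of them covers $K$.

All $A_k$ lie in $K'$ by Lemma~\ref{lem:extension}(b), so $K\subseteq N_Z\subseteq K'$. We claim that
$A_m\in N_Z$ if and only if $m\in Z$. One direction is clear. Let
$A_m\in N_Z=V(\mathcal S\cup\{A_k:k\in Z\})$. By Lemma~\ref{lem:detect}, $\Psi_m$ holds in a member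
of $\mathcal S\cup\{A_k:k\in Z\}$. This member is not in $\mathcal S$, so $A_k\models\Psi_m$ for
some $k\in Z$. Then $k\mid m$, as in the proof of \eqref{eq:div}, and $m\in Z$ because $Z$ is closed under
multiples. The claim shows that $Z\subseteq Z'$ if and only if $N_Z\subseteq N_{Z'}$. Clearly
$N_\varnothing=K$, and $N_{\{1,2,\dots\}}=K'$ because it contains $A_1$.

If $K\subsetneq N\subseteq K'$, the proof of Theorem~\ref{thm:main} gives $m$ with $A_m\in N$. Then
$A_{mk}\in N$ for all $k\ge1$, so $N_{m\mathbb N}\subseteq N$. For a set $Q$ of primes let $Z_Q$ be the
set of all multiples of the numbers $mp$ with $p\in Q$. For primes $p,p'$ we have $mp\mid mp'$ only if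
$p=p'$, so $mp'\in Z_Q$ if and only if $p'\in Q$. Hence the classes $N_{Z_Q}\subseteq N_{m\mathbb N}\subseteq N$
are distinct, and there are $2^{\aleph_0}$ of them. There are at most $2^{\aleph_0}$ equational classes
altogether, since there are only countably many identities. For the pairs, apply the first part with
$N=K'$: all classes strictly above $K$ and inside $K'$ can serve as $N$.
\end{proof}

\section{Where covers do exist}\label{sec:positive}

\begin{theorem}\label{thm:positive}
Let $K\subsetneq K'$ be equational classes of lattices. Some equational subclass of $K'$ covers $K$ in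
each of the following cases.
\begin{enumerate}
\item[\textup{(1)}] $K$ is finitely based relative to $K'$, that is, $K=\{L\in K':L\models\Sigma\}$ with
a finite set $\Sigma$ of identities.
\item[\textup{(2)}] Some finite lattice lies in $K'\setminus K$. This is so, in particular, whenever
$K'$ is generated by its finite members.
\item[\textup{(3)}] $K'$ is the class of all lattices. In other words, every equational class other
than the class of all lattices has a cover.
\item[\textup{(4)}] $K'$ is generated by lattices of length $\le2$.
\end{enumerate}
\end{theorem}

\begin{proof}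
(1) Consider the equational classes $N$ with $K\subsetneq N\subseteq K'$; $K'$ is one of them. Let
$\mathcal N$ be a nonempty chain of such classes. Suppose $\bigcap\mathcal N=K$. Then $\Sigma$ follows
from the union of the equational theories of the members of $\mathcal N$. By compactness, $\Sigma$,
being finite, follows from finitely many of these identities. As $\mathcal N$ is a chain, these hold
in a single $N\in\mathcal N$. So $N\models\Sigma$ and $N\subseteq K$, a contradiction. Hence
$\bigcap\mathcal N\supsetneq K$ is a lower bound of the chain, and Zorn's Lemma gives a minimal $N$,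
which covers $K$.

(2) Let $F\in K'\setminus K$ be finite; if $K'$ is generated by its finite members, such an $F$ exists,
as otherwise $K'\subseteq K$. Ultrapowers of $F$ are isomorphic to $F$. So by J\'onsson's Lemma the SI
members of $V(F)$ lie in $\mathsf H\mathsf S(F)$; up to isomorphism there are finitely many, and $V(F)$
has only finitely many equational subclasses. If $K\subseteq N\subseteq K\vee V(F)$, every SI member of
$N$ lies in $K$ or in $V(F)$, so $N=K\vee(N\cap V(F))$. Thus $N$ is determined by $N\cap V(F)$, and the
interval $[K,K\vee V(F)]$ is finite. It has more than one element, as $F\notin K$. Hence it has an atom,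
which covers $K$ and is contained in $K'$.

(3) By (2) it suffices to show that the finite lattices generate all lattices, that is, that an identity
which fails in some lattice $L$ fails in a finite one. Fix a tuple at which it fails. Let $P$ be the
finite set of the values in $L$ of all subterms of its two sides. Let $\widehat P$ consist of the
meets in $L$ of nonempty subsets of $P$ and of a new top element. This is a finite ordered set with
greatest element in which any two elements have a meet, so it is a lattice, and meets of
elements of $L$ are formed as in $L$. If $p,p'\in P$ and their join $p\vee_Lp'$ in $L$ belongs to $P$,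
then it is also their join in $\widehat P$, since every element of $\widehat P$ above both is the new
top or is $\ge p\vee_Lp'$ in $L$. By induction all subterms have the same values in $\widehat P$ as in
$L$, so the identity fails in $\widehat P$.

(4) For a cardinal $\kappa\ge2$ let $M_\kappa$ be the lattice of length $2$ with $\kappa$ atoms. The
lattices of length $\le2$ are the chains with at most three elements and the $M_\kappa$. All of them lie
in $V(M_\omega)$: a failure of an identity in $M_\kappa$ involves finitely many elements, which generate a
finite sublattice, and this embeds in $M_\omega$, as do the chains. So $K'\subseteq V(M_\omega)$. By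
J\'onsson's Lemma and \L o\'s, and since chains lift, the SI members of $V(M_\omega)$ have length $\le2$. The
three-element chain is a subdirect product of two two-element chains, and $M_2$ is the square of the
two-element chain. So every SI member is the two-element chain $C_2$ or some $M_\kappa$ with
$\kappa\ge3$.

Let $N$ be a nontrivial equational subclass of $V(M_\omega)$; it contains $C_2$. If it contains no
$M_\kappa$ with $\kappa\ge3$, then $N=V(C_2)$, the class of distributive lattices. Suppose now that it
contains some $M_\kappa$ with $\kappa\ge3$. With each such $M_\kappa$ it contains all $M_n$ with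
$3\le n\le\kappa$, $n$ finite; in particular $M_3\in N$. If there is a largest finite $n$ with
$M_n\in N$, then $N$ contains no infinite $M_\kappa$, and $N=V(M_n)$. Otherwise $N$ contains all
finite $M_n$ with $n\ge3$, hence a nonprincipal ultraproduct of $M_3,M_4,\dots$. This is an infinite
$M_\kappa$ and contains $M_\omega$, so $N=V(M_\omega)$. Therefore the equational subclasses of
$V(M_\omega)$ are the trivial class and
\[
V(C_2)\subseteq V(M_3)\subseteq V(M_4)\subseteq\dots\subseteq V(M_\omega),
\]
and together they form a well-ordered chain. The least class in this chain strictly above $K$ is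
contained in $K'$ and covers $K$.
\end{proof}

\begin{remark}
For the classes $K\subsetneq K'$ of Section~\ref{sec:classes}, Theorem~\ref{thm:positive} says the
following. By (1), $K$ is not finitely based relative to $K'$. By (2), $K$ and $K'$ contain exactly the
same finite lattices. By (3), $K$ has covers among all equational classes of lattices, although none
inside $K'$; more generally, only the class of all lattices has no cover there. By (4), the length $3$ in
Theorem~\ref{thm:main} is the smallest possible length of generators of $K'$. In length $2$ the
relevant lattices $M_\kappa$ record only a number of points, and no relation between coordinates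
can be expressed.
\end{remark}

\begin{thebibliography}{9}
\bibitem{problem}
\emph{Algebras Whose Congruence Lattices Are Distributive},
\texttt{https://typeset.io/pdf/}\allowbreak\texttt{algebras-whose-congruence-lattices-}\allowbreak\texttt{are-distributive-3utld8ox8k.pdf}.

\bibitem{jonsson}
B.~J\'onsson, \emph{Math. Scand.} \textbf{21} (1967).
\end{thebibliography}

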